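# Antipodes of Hopf algebras and infinite direct sums of one-sided ideals

Throughout, $\mathbb k$ is an arbitrary field and $\otimes=\otimes_{\mathbb k}$.

## Hopf algebras and their antipodes

**Definition (Hopf algebra, antipode).** A Hopf algebra is a $\mathbb k$-algebra $H$ with algebra maps $\Delta\colon H\to H\otimes H$ (coassociative) and $\varepsilon\colon H\to\mathbb k$ (a counit for $\Delta$), together with a linear map $S\colon H\to H$, the antipode, which is the convolution inverse of the identity map. In Sweedler notation $\Delta(h)=h_1\otimes h_2$ (summation understood) this reads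
$$S(h_1)h_2=\varepsilon(h)1=h_1S(h_2)\qquad (h\in H).$$

Since $\varepsilon(1)=1$, we always have $H\ne0$. We use these textbook facts: $S$ reverses products and coproducts,
$$S(gh)=S(h)S(g),\quad S(1)=1,\quad \Delta(S(h))=S(h_2)\otimes S(h_1),\quad \varepsilon(S(h))=\varepsilon(h).$$

**Example.** In the group algebra $\mathbb kG$, with $\Delta(g)=g\otimes g$ and $\varepsilon(g)=1$ for $g\in G$, we have $S(g)=g^{-1}$. In any Hopf algebra an element $g$ with $\Delta(g)=g\otimes g$ and $\varepsilon(g)=1$ is called grouplike; the antipode axiom says that $S(g)=g^{-1}$.

**Running example.** Fix $q\in\mathbb k^\times$. Let $A_q$ be generated by $g,g^{-1},y$ with $gy=q\,yg$, where $g$ is grouplike and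
$$\Delta(y)=y\otimes1+g\otimes y,\qquad \varepsilon(y)=0 .$$
The relation is respected: $\Delta(g)\Delta(y)=gy\otimes g+g^2\otimes gy$ and $\Delta(y)\Delta(g)=yg\otimes g+g^2\otimes yg$, and the first is $q$ times the second. Coassociativity on $y$ holds because both iterated coproducts equal $y\otimes1\otimes1+g\otimes y\otimes1+g\otimes g\otimes y$. The antipode axiom for $y$ reads $S(y)+g^{-1}y=0$, so $S(y)=-g^{-1}y$. This is compatible with the relation: since $yg^{-1}=q\,g^{-1}y$, we get $S(y)S(g)=-g^{-1}yg^{-1}=-q\,g^{-2}y=q\,S(g)S(y)$. The algebra $A_q$ is a skew polynomial ring over $\mathbb k[g,g^{-1}]$; it has basis $\{g^iy^j\}$ and is noetherian by the Hilbert basis theorem for skew polynomial rings. Here $S^2(y)=-S(y)S(g^{-1})=g^{-1}yg=q^{-1}y$. So $S^2$ need not be the identity, but in this example $S$ is bijective.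

## Comultiplicative matrices

**Definition (comultiplicative matrix).** A matrix $x=(x_{ij})\in M_n(H)$ is comultiplicative if
$$\Delta(x_{ij})=\sum_k x_{ik}\otimes x_{kj},\qquad \varepsilon(x_{ij})=\delta_{ij}.$$
For any matrix $m$ over $H$, write $S(m)$ for the matrix with entries $S(m_{ij})$.

**Example.** A $1\times1$ comultiplicative matrix is a grouplike element. In $A_q$ the matrix
$$x=\begin{pmatrix} g&y\\0&1\end{pmatrix}$$
is comultiplicative: $x_{11}\otimes x_{12}+x_{12}\otimes x_{22}=g\otimes y+y\otimes1=\Delta(y)$, and the other entries are clear.

**(F1)** *If $x$ is comultiplicative, then $S(x)x=xS(x)=1$ in $M_n(H)$.* Indeed $\sum_kS(x_{ik})x_{kj}$ is $S(h_1)h_2$ for $h=x_{ij}$, hence equals $\varepsilon(x_{ij})=\delta_{ij}$; the other product is similar.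

**(F2)** *Every $h\in H$ is a linear combination of entries of some comultiplicative matrix.* By the fundamental theorem of coalgebras, $h$ lies in a finite-dimensional subcoalgebra $D$ (a subspace with $\Delta(D)\subseteq D\otimes D$). Take a basis $d_i$ of $D$ and write $\Delta(d_i)=\sum_jd_j\otimes x_{ji}$. Applying $\Delta\otimes1$ and $1\otimes\Delta$ gives
$$\sum_{k,j}d_k\otimes x_{kj}\otimes x_{ji}=\sum_kd_k\otimes\Delta(x_{ki}),$$
so $\Delta(x_{ki})=\sum_jx_{kj}\otimes x_{ji}$. Applying $1\otimes\varepsilon$ to $\Delta(d_i)$ gives $d_i=\sum_j\varepsilon(x_{ji})d_j$, so $\varepsilon(x_{ji})=\delta_{ji}$. Thus $x$ is comultiplicative. Applying $\varepsilon\otimes1$ gives $d_i=\sum_j\varepsilon(d_j)x_{ji}$, so each $d_i$, and hence $h$, is a combination of entries of $x$.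

One formula for all later manipulations: since $S$ reverses products, for matrices $m,m'$ of compatible sizes
$$S(mm')^T=S(m')^T\,S(m)^T. \tag{1}$$
Indeed the $(j,i)$ entry on the left is $S\big(\sum_km_{ik}m'_{kj}\big)=\sum_kS(m'_{kj})S(m_{ik})$, which is the $(j,i)$ entry on the right.

**Definition (the right ideal $R_x$).** Let $x\in M_n(H)$ be comultiplicative and put $a:=x^T$, so $a_{ij}=x_{ji}$. Let $H^n$ be the right $H$-module of columns, with standard basis $f_1,\dots,f_n$; then $w\mapsto aw$ is a right $H$-linear endomorphism of $H^n$. Put
$$R_x:=\{h\in H:\ f_ih\in aH^n\text{ for all }i=1,\dots,n\}.$$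

Here $f_ih$ is the column with $h$ in place $i$ and zeros elsewhere. If $aH^n=H^n$ then $R_x=H$; in general $R_x$ measures how much of $H^n$ the image $aH^n$ captures.

**Example.** For $x=\begin{pmatrix} g&y\\0&1\end{pmatrix}$ over $A_q$ we have $a=\begin{pmatrix} g&0\\y&1\end{pmatrix}$, with inverse $\begin{pmatrix} g^{-1}&0\\-yg^{-1}&1\end{pmatrix}$. So $aH^2=H^2$ and $R_x=H$.

## Noetherian rings and direct sums of right ideals

**Definition (noetherian; no infinite direct sums).** A Hopf algebra is noetherian if it is left and right noetherian as a ring. We say that a module $M$ *has no infinite direct sums* if it contains no infinite direct sum of nonzero submodules (the usual phrase is that $M$ has finite uniform dimension).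

A noetherian module has no infinite direct sums, because $U_1\subsetneq U_1\oplus U_2\subsetneq\cdots$ would be a strictly ascending chain. The converse fails.

**Example.** Let $H=\mathbb k[t_1,t_2,\dots]$ with $\Delta(t_i)=t_i\otimes1+1\otimes t_i$. It is not noetherian, but two nonzero ideals $I\ni p$, $J\ni p'$ always share $pp'\ne0$, so there is not even a direct sum of two nonzero ideals. On the other side, let $H=\mathbb k\langle y,z\rangle$ be the free algebra with $\Delta(y)=y\otimes1+1\otimes y$ and likewise for $z$. It contains the infinite direct sum $\bigoplus_{i\ge0}z^iyH$, since the words beginning with $z^iy$ are different for different $i$.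

**Definition (essential submodule).** A submodule $E\subseteq M$ is essential if $E\cap U\neq0$ for every nonzero submodule $U\subseteq M$.

**Example.** In $\mathbb k[t]$, the ideal $t\,\mathbb k[t]$ is essential (it meets $p\,\mathbb k[t]$ in $tp$), and it is proper.

**Definition (Dedekind-finite ring).** A ring is Dedekind-finite if $pq=1$ implies $qp=1$.

**Example.** Matrix rings over a field are Dedekind-finite. The endomorphism ring of a vector space with basis $v_0,v_1,\dots$ is not: for $qv_i=v_{i+1}$, $pv_{i+1}=v_i$ and $pv_0=0$, we have $pq=1$ but $qp(v_0)=0$.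

**Definition (right Ore domain).** A domain $H$ is right Ore if $yH\cap zH\ne0$ for all nonzero $y,z\in H$. Then any two nonzero right ideals meet nontrivially.

**Example.** A commutative domain is right Ore. The free algebra $\mathbb k\langle y,z\rangle$ is not, as $yH\cap zH=0$.

**Definition (growth).** For a finite-dimensional subspace $V\ni1$ of an algebra, let $V^m$ be the span of all products of $m$ elements of $V$. The algebra has locally subexponential growth if $\limsup_m(\dim V^m)^{1/m}\le1$ for all such $V$. Its GK-dimension is $\sup_V\limsup_m\log(\dim V^m)/\log m$.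

**Example.** If $V=\operatorname{span}(1,t)\subset\mathbb k[t]$, then $\dim V^m=m+1$. If $V=\operatorname{span}(1,y,z)\subset\mathbb k\langle y,z\rangle$, then $V^m$ is spanned by the words of length at most $m$, so $\dim V^m=2^{m+1}-1$ and the $m$-th root tends to $2$.

## Skryabin's conjecture and the theorems

When is the antipode bijective? For general infinite-dimensional Hopf algebras it need not be: there are examples where it is injective but not surjective (Takeuchi) and examples where it is surjective but not injective (Schauenburg). For noetherian Hopf algebras, Skryabin showed that the antipode is always injective, and conjectured that it is always bijective. The problem, taken from "A Note On The Bijectivity Of The Antipode Of A Hopf Algebra And Its Applications" (https://www.ams.org/proc/2018-146-11/S0002-9939-2018-14140-4/S0002-9939-2018-14140-4.pdf), is to prove or disprove this conjecture. It is true.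

**Theorem 1 (Skryabin's conjecture).** Every noetherian Hopf algebra has a bijective antipode.

**Theorem 2 (stronger form).** If $H_H$ or ${}_HH$ contains no infinite direct sum of nonzero submodules, then $S$ is bijective. In particular, one-sided noetherian suffices.

**Theorem 3 (criterion).** For any Hopf algebra, $S$ is bijective if and only if $S$ is injective and $R_x\neq0$ for every comultiplicative matrix $x$ over $H$.

**Corollary 4.** A Hopf algebra that is a domain has a bijective antipode if it is right or left Ore. In particular this holds if it contains no free $\mathbb k$-subalgebra on two generators, e.g. if it has finite GK-dimension or locally subexponential growth.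

The condition in Theorem 2 is sufficient, not necessary: the free algebra above, with $y,z$ primitive, contains infinite direct sums of right ideals, yet it is cocommutative, so by the next section $S^2=\mathrm{id}$.

## Commutative, cocommutative and triangular cases by hand

*$H$ commutative.* Then $S$ is an algebra map, so applying it entrywise to $xS(x)=1$ gives $S(x)S^2(x)=1$. Multiplying by $x$ on the left, $S^2(x)=x$. By (F2), $S^2=\mathrm{id}$.

*$H$ cocommutative.* Then $\Delta(S(h))=S(h_1)\otimes S(h_2)$, so $S(h_1)S^2(h_2)=\varepsilon(S(h))1=\varepsilon(h)1$. Thus $S*S^2$ is the convolution unit; as $\mathrm{id}*S$ is also the unit, $\mathrm{id}=\mathrm{id}*(S*S^2)=S^2$.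

*A triangular matrix.* Let $x=\begin{pmatrix} g&y\\0&l\end{pmatrix}$ be comultiplicative in any $H$, with $g,l$ grouplike. Is $y$ in the image of $S$? Its transpose $a=\begin{pmatrix} g&0\\y&l\end{pmatrix}$ has the left inverse
$$b=\begin{pmatrix} g^{-1}&0\\-l^{-1}yg^{-1}&l^{-1}\end{pmatrix}.$$
The entry $(1,2)$ of $S(x)x=1$ reads $g^{-1}y+S(y)l=0$, so $S(y)=-g^{-1}yl^{-1}$. Hence
$$S(b_{21})=-S(g^{-1})S(y)S(l^{-1})=g\,g^{-1}yl^{-1}\,l=y.$$
The preimage of $x_{12}$ is the entry $b_{21}$ of a left inverse of $x^T$. This is a general fact.

## A left inverse of $x^T$ puts the entries of $x$ in $S(H)$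

**Lemma 5.** If $a=x^T$ has a left inverse in $M_n(H)$, then all $x_{ij}\in S(H)$.

*Proof.* Let $ba=1$. By (1), $S(a)^TS(b)^T=1$, and $S(a)^T=S(x)$. So $S(x)c=1$ with $c=S(b)^T$. Multiply on the left by $x$ and use (F1): $c=xS(x)c=x$. Thus $x_{ki}=S(b_{ik})$. $\square$

By (F2), surjectivity of $S$ follows once every $x^T$ has a left inverse. We know that $x$ itself is invertible, but over a noncommutative ring this says little about $x^T$, even if the ring is noetherian. In the first Weyl algebra, generated by $u,v$ with $uv-vu=1$, the matrix
$$\begin{pmatrix}1&u\\v&1+vu\end{pmatrix}=\begin{pmatrix}1&0\\v&1\end{pmatrix}\begin{pmatrix}1&u\\0&1\end{pmatrix}$$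
is invertible, while its transpose $\begin{pmatrix}1&v\\u&1+vu\end{pmatrix}=\begin{pmatrix}1&v\\u&uv\end{pmatrix}$ kills the column $\begin{pmatrix}v\\-1\end{pmatrix}$. For comultiplicative matrices and injective $S$ this cannot happen.

**Lemma 6.** If $S$ is injective, then $w\mapsto aw$ is injective on $H^n$.

*Proof.* Let $aw=0$. By (1), $S(w)^TS(a)^T=0$, that is, the row $S(w)^T$ times $S(x)$ is zero. By (F1), $S(x)$ is invertible, so $S(w_j)=0$ and hence $w_j=0$ for all $j$. $\square$

*The finite-dimensional case.* If $\dim H<\infty$ and $S$ is injective, then $w\mapsto aw$ is an injective linear endomorphism of a finite-dimensional space, hence bijective. Its inverse is right $H$-linear, so it is multiplication by a matrix, which is a left inverse of $a$. (A dimension count on $S$ itself is quicker, but the matrix version is the one to imitate.)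

## The chain condition gives only an essential image

Now let $H$ be right noetherian with $S$ injective. It would be natural to imitate the finite-dimensional case. We extract what the hypothesis gives, in the generality of Theorem 2.

**Lemma 7.** If a module $M$ has no infinite direct sums, then neither has $M^n$.

*Proof.* By induction it suffices that if $M$ and $N$ have no infinite direct sums, then neither has $M\oplus N$. Suppose $U_1\oplus U_2\oplus\cdots\subseteq M\oplus N$ with all $U_i\ne0$, and put $W_k=N\cap(U_k\oplus U_{k+1}\oplus\cdots)$. If some $W_k=0$, then the projection to $M$ with kernel $N$ is injective on $U_k\oplus U_{k+1}\oplus\cdots$, so $M$ contains an infinite direct sum, a contradiction. So all $W_k\neq0$. Choose $0\ne n_1\in W_1$; it lies in $U_1\oplus\dots\oplus U_{k_1}$ for some $k_1$. Choose $0\neq n_2\in W_{k_1+1}$; it lies in $U_{k_1+1}\oplus\dots\oplus U_{k_2}$ for some $k_2>k_1$, and so on. The cyclic submodules generated by $n_1,n_2,\dots$ are nonzero, lie in $N$, and lie in consecutive disjoint blocks of the direct sum. So their sum is an infinite direct sum in $N$, a contradiction. $\square$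

**Lemma 8.** Let $M$ be a module with no infinite direct sums and $\theta\colon M\to M$ an injective endomorphism. Then $\theta M$ is essential in $M$.

*Proof.* Suppose $U\ne0$ is a submodule with $U\cap\theta M=0$. We claim that $U+\theta U+\theta^2U+\cdots$ is direct. Let $u_0+\theta u_1+\dots+\theta^mu_m=0$ with $u_i\in U$. Then $u_0=-\theta(u_1+\theta u_2+\dots+\theta^{m-1}u_m)\in U\cap\theta M=0$. As $\theta$ is injective, $u_1+\theta u_2+\dots+\theta^{m-1}u_m=0$, and we continue inductively: all $u_i=0$. Each $\theta^iU$ is nonzero since $\theta$ is injective. This is an infinite direct sum in $M$, a contradiction. $\square$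

By Lemmas 6, 7 and 8, $aH^n$ is essential in $H^n$. Here the imitation stops, because essential does not mean equal. Multiplication by $t$ on $\mathbb k[t]$ is an injective endomorphism of a noetherian module, with essential and proper image; it has no left inverse. Nor does it help to look at $S$ alone as a ring map: $t\mapsto t^2$ is an injective (anti)endomorphism of the noetherian ring $\mathbb k[t]$ that is not surjective. We must use again that $x$ is comultiplicative.

The way on is to read the existence of a left inverse as a statement about left modules. For a left $H$-module $X$ define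
$$a_X\colon X^n\to X^n,\qquad (u_j)_j\mapsto\Big(\sum_jx_{ji}u_j\Big)_i .$$
For $X=H$ this is $w\mapsto aw$. Let $F$ be the left module of rows of length $n$ and $X=F/Fa$. The classes of the standard rows form a vector of $X^n$ that $a_X$ kills, as we check below, and this vector is zero exactly when $a$ has a left inverse. So we want to pass from "$a_H$ is injective" to "$a_X$ is injective". A Hopf algebra has a bridge: $H\otimes X$ with the diagonal action is free, so $a_{H\otimes X}$ is injective too. Since $x$ is comultiplicative, $a_{H\otimes X}$ factors as $a_H$ in the first tensor factor followed by $a_X$ in the second. The first map has image $(aH^n)\otimes X$, and to test $a_X$ on a vector $u$ one single nonzero $h$ with all $f_ih\in aH^n$ is enough. This is why $R_x\ne0$ is the right condition, and why an essential image is as good as a full one.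

## Factoring $a_{H\otimes X}$ and the left inverse

**Lemma 9.** Assume that $S$ is injective and $R_x\ne0$. Then

1. $a_X$ is injective for every left $H$-module $X$;
2. $a=x^T$ has a left inverse in $M_n(H)$.

*Proof.* **Step 1: $a_{H\otimes X}$ is injective.** This step transfers Lemma 6 to a module that contains information on $X$. Let $H\otimes X$ carry the diagonal action $g(h\otimes u)=g_1h\otimes g_2u$. Let $X_0$ be the vector space $X$, and let $H$ act on $H\otimes X_0$ through the left factor only. Consider
$$\varphi\colon H\otimes X_0\to H\otimes X,\quad h\otimes u\mapsto h_1\otimes h_2u,\qquad \psi\colon h\otimes u\mapsto h_1\otimes S(h_2)u .$$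
The map $\varphi$ is $H$-linear: $\varphi(gh\otimes u)=g_1h_1\otimes g_2h_2u=g\,\varphi(h\otimes u)$. The two are mutually inverse:
$$\varphi\psi(h\otimes u)=h_1\otimes h_2S(h_3)u=h\otimes u,\qquad \psi\varphi(h\otimes u)=h_1\otimes S(h_2)h_3u=h\otimes u .$$
A basis of $X_0$ identifies $H\otimes X_0$ with a direct sum of copies of ${}_HH$, so $H\otimes X$ is free. The maps $a_X$ commute with $H$-linear maps (applied to each component) and respect direct sums. Hence $a_{H\otimes X}$ is isomorphic to a direct sum of copies of $a_H$, which is injective by Lemma 6.

**Step 2: the factorization.** This step separates the two tensor factors. Identify $(H\otimes X)^n$ with $H\otimes X\otimes\mathbb k^n$, where $\mathbb k^n$ has basis $e_1,\dots,e_n$. For $t\in H\otimes X$, the $i$-th component of $a_{H\otimes X}(t\otimes e_j)$ is $x_{ji}t$, and $x_{ji}$ acts as $\sum_kx_{jk}\otimes x_{ki}$. So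
$$a_{H\otimes X}(t\otimes e_j)=\sum_{k,i}(x_{jk}\otimes x_{ki})t\otimes e_i .$$
Define two linear maps on $H\otimes X\otimes\mathbb k^n$,
$$a_H\otimes1\colon\ t\otimes e_j\mapsto\sum_k(x_{jk}\otimes1)t\otimes e_k,\qquad 1\otimes a_X\colon\ t\otimes e_k\mapsto\sum_i(1\otimes x_{ki})t\otimes e_i .$$
Since $(1\otimes x_{ki})(x_{jk}\otimes1)=x_{jk}\otimes x_{ki}$, we get
$$a_{H\otimes X}=(1\otimes a_X)\circ(a_H\otimes1). \tag{2}$$

In the running example, the first map sends $(v_1,v_2)$ to $((g\otimes1)v_1,(y\otimes1)v_1+v_2)$, the second sends $(w_1,w_2)$ to $((1\otimes g)w_1,(1\otimes y)w_1+w_2)$, and the composite is $((g\otimes g)v_1,(g\otimes y+y\otimes1)v_1+v_2)$, as it should be.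

**Step 3: $1\otimes a_X$ is injective on $(aH^n)\otimes X$.** This locates the part of the space on which we control the second factor. If $\xi=(a_H\otimes1)(\eta)$ and $(1\otimes a_X)(\xi)=0$, then $a_{H\otimes X}(\eta)=0$ by (2), so $\eta=0$ by Step 1, and $\xi=0$. So $1\otimes a_X$ is injective on the image of $a_H\otimes1$. Under $(H\otimes X)^n=H^n\otimes X$, where $h\otimes v\otimes e_j$ corresponds to $f_jh\otimes v$, the map $a_H\otimes1$ is $w\otimes v\mapsto aw\otimes v$, because $a(f_jh)=\sum_kf_kx_{jk}h$. Its image is $(aH^n)\otimes X$.

**Step 4: conclusion of (1).** Here one nonzero element of $R_x$ does the work. Let $u=(u_i)\in\ker a_X$ and pick $0\ne h\in R_x$. Put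
$$\xi=\sum_if_ih\otimes u_i\in H^n\otimes X .$$
Since $f_ih\in aH^n$ for all $i$, $\xi\in(aH^n)\otimes X$. On the other hand $\xi=\sum_ih\otimes u_i\otimes e_i$, and $1\otimes a_X$ does not touch the factor $h$, so $(1\otimes a_X)(\xi)=h\otimes a_X(u)=0$. By Step 3, $\xi=0$, that is, $h\otimes u_i=0$ for all $i$. As $h\ne0$, $u=0$.

**Step 5: proof of (2).** We apply (1) to the module that measures the failure of left invertibility. Let $F$ be the left $H$-module of rows of length $n$ with basis $\epsilon_1,\dots,\epsilon_n$, let $X=F/Fa$, and let $u=(\bar\epsilon_1,\dots,\bar\epsilon_n)\in X^n$. The $i$-th entry of $a_X(u)$ is $\sum_jx_{ji}\bar\epsilon_j=\sum_ja_{ij}\bar\epsilon_j$. This is the class of the $i$-th row of $a$, which is $\epsilon_ia\in Fa$, so it is $0$. By (1), $u=0$, so each $\epsilon_j\in Fa$, say $\epsilon_j=b_ja$. The matrix $b$ with rows $b_1,\dots,b_n$ satisfies $ba=1$. $\square$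

## An essential image makes $R_x$ nonzero

**Lemma 10.** If $S$ is injective and $H_H$ has no infinite direct sum of nonzero right ideals, then $R_x\ne0$ for every comultiplicative $x$.

*Proof.* **Step 1: $aH^n$ is essential in $H^n$.** This is where the finiteness hypothesis enters. By Lemma 7 the right module $H^n$ has no infinite direct sums; by Lemma 6 the endomorphism $w\mapsto aw$ is injective; apply Lemma 8.

**Step 2: $I_i:=\{h\in H:f_ih\in aH^n\}$ is essential in $H_H$.** We pull essentiality back to $H$. Let $0\neq T\subseteq H$ be a right ideal. The map $h\mapsto f_ih$ is injective and right $H$-linear, so $f_iT$ is a nonzero submodule of $H^n$ and meets $aH^n$ nontrivially. So there is $0\ne h\in T$ with $f_ih\in aH^n$, that is, $0\neq h\in T\cap I_i$.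

**Step 3: intersect.** This step treats all $i$ at once. If $I,J$ are essential right ideals and $T\ne0$, then $J\cap T\ne0$, hence $I\cap(J\cap T)\neq0$; so $I\cap J$ is essential. By induction $R_x=I_1\cap\dots\cap I_n$ is essential. Since $H\ne0$, $R_x=R_x\cap H\ne0$. $\square$

## Proof of Theorem 1

Let $H$ be noetherian. By Skryabin's theorem $S$ is injective (Lemma 12 below gives another proof). Since $H$ is right noetherian, $H_H$ has no infinite direct sums, so $R_x\ne0$ for every comultiplicative $x$ by Lemma 10. By Lemma 9(2), $x^T$ has a left inverse, and by Lemma 5 all $x_{ij}\in S(H)$. By (F2), $S(H)=H$. So $S$ is bijective. $\blacksquare$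

## Dedekind-finite matrix rings and injectivity of $S$

For Theorem 2 we need injectivity of $S$ from the direct sum condition alone.

**Lemma 11.** If $H_H$ has no infinite direct sum of nonzero right ideals, then $M_m(H)$ is Dedekind-finite for every $m\geq1$.

*Proof.* Let $pq=1$ in $M_m(H)$, acting on $H^m$ from the left. Then $q$ is injective, so $qH^m$ is essential in $H^m$ by Lemmas 7 and 8. If $v\in\ker p\cap qH^m$, say $v=qw$, then $w=pqw=pv=0$ and $v=0$. So $\ker p\cap qH^m=0$, whence $\ker p=0$. Now $p(qp-1)=(pq)p-p=0$ and $p$ is injective, so $qp=1$. $\square$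

The plan for injectivity is this. A nonzero piece of $\ker S$ produces a comultiplicative $x$ for which $S(x)$ is block upper triangular. Its inverse is $x$. If inverses of block triangular matrices are block triangular, then $x$ also has a zero block, and this will be a contradiction. Over a general ring such an inverse need not be triangular: if $pq=1$, then
$$\begin{pmatrix} q&1-qp\\0&p\end{pmatrix}^{-1}=\begin{pmatrix} p&0\\1-qp&q\end{pmatrix},$$
as one checks from $p(1-qp)=0$, $(1-qp)q=0$ and $(1-qp)^2=1-qp$. Lemma 11 excludes this phenomenon.

**Notation (convolution algebra).** For a finite-dimensional subcoalgebra $D$, the dual $D^*$ is an algebra under $(fg)(d)=f(d_1)g(d_2)$, with unit $\varepsilon|_D$. Example: for $D=\operatorname{span}(1,g,y)\subset A_q$ and $x=\begin{pmatrix} g&y\\0&1\end{pmatrix}$, the map $f\mapsto(f(x_{ij}))$ is an algebra map because $x$ is comultiplicative, and it is bijective onto the upper triangular $2\times2$ matrices over $\mathbb k$, since $1,g,y$ are linearly independent.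

**Lemma 12.** If $H_H$ contains no infinite direct sum of nonzero right ideals, then $S$ is injective.

*Proof.* Let $D$ be a nonzero finite-dimensional subcoalgebra and $K=D\cap\ker S$. We show $K=0$. Since every element of $H$ lies in such a $D$, this suffices.

**Step 1: $B:=K^\perp=\{f\in D^*:f(K)=0\}$ is a unital subalgebra of $D^*$.** This turns the kernel into algebra. Let $c\in K$. From $0=\Delta(S(c))=S(c_2)\otimes S(c_1)$, after exchanging the tensor factors, $(S\otimes S)\Delta(c)=0$. Write $D=K\oplus C$ as vector spaces. On $C\otimes C$ the map $S\otimes S$ is injective, on $K\otimes D+D\otimes K$ it is zero, and $D\otimes D=(K\otimes D+D\otimes K)\oplus(C\otimes C)$. Hence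
$$\Delta(c)\in K\otimes D+D\otimes K,\qquad \varepsilon(c)=\varepsilon(S(c))=0 .$$
So for $f,g\in B$ we get $(fg)(c)=0$, and $\varepsilon|_D\in B$. Also $\varepsilon|_D\ne0$, because $d=\varepsilon(d_1)d_2$ and $D\neq0$.

**Step 2: a comultiplicative matrix adapted to $B$.** We want zeros of $S(x)$ in a block. Choose a basis $e_1,\dots,e_n$ of $D^*$ such that $e_1,\dots,e_r$ is a basis of $B$; here $r\ge1$. The coefficients of $fe_i$ in this basis are linear in $f\in D^*$, so they are evaluations at unique elements $x_{ji}\in D$:
$$fe_i=\sum_jf(x_{ji})e_j\qquad(f\in D^*).$$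
The matrix $(f(x_{ji}))$, with row index $j$ and column index $i$, is the matrix of left multiplication by $f$, so $f\mapsto(f(x_{ji}))$ is a unital algebra map. Hence
$$(f\otimes g)\Delta(x_{ji})=(fg)(x_{ji})=\sum_kf(x_{jk})g(x_{ki})\qquad\text{for all }f,g\in D^*,$$
so $\Delta(x_{ji})=\sum_kx_{jk}\otimes x_{ki}$, because $D^*\otimes D^*$ separates the elements of $D\otimes D$. As the unit $\varepsilon|_D$ goes to the identity matrix, $\varepsilon(x_{ji})=\delta_{ji}$. So $x$ is comultiplicative.

**Step 3: a zero block of $S(x)$.** For $f\in B$ we have $fB\subseteq B$, so $f(x_{ji})=0$ whenever $i\le r<j$. So these $x_{ji}$ are annihilated by all of $B=K^\perp$, and in the finite-dimensional space $D$ this means $x_{ji}\in K$. Thus $S(x_{ji})=0$ for $i\le r<j$.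

**Step 4: transfer the zero block to $x$.** If $r=n$, then $B=D^*$ and $K=0$, and we are done. Suppose $r<n$. In blocks of sizes $r$ and $n-r$,
$$S(x)=\begin{pmatrix} p&q\\0&s\end{pmatrix},\qquad x=\begin{pmatrix}\alpha&\beta\\\gamma&\delta\end{pmatrix},\qquad S(x)x=1 .$$
The second block row gives $s\gamma=0$ and $s\delta=1$. By Lemma 11 for $M_{n-r}(H)$, $\delta s=1$, so $\gamma=\delta s\gamma=0$. That is, $x_{ji}=0$ for $i\le r<j$. Hence for every $f\in D^*$ and $i\le r$ we have $fe_i\in B$, so $D^*B\subseteq B$. As $B$ contains the unit, $B=D^*$, contradicting $r<n$. $\square$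

## Proofs of Theorems 2 and 3

*Proof of Theorem 2.* Let $H_H$ have no infinite direct sum of nonzero submodules. By Lemma 12, $S$ is injective. By Lemma 10, $R_x\ne0$ for every comultiplicative $x$; Lemma 9(2), Lemma 5 and (F2) give $S(H)=H$.

Now let ${}_HH$ have no infinite direct sum of nonzero submodules. Let $H^{\mathrm{op},\mathrm{cop}}$ be $H$ with product $g\cdot h=hg$ and coproduct $h\mapsto h_2\otimes h_1$. This is a bialgebra, and $S$ is its antipode: in it, $S(h_2)\cdot h_1=h_1S(h_2)=\varepsilon(h)1$ and $h_2\cdot S(h_1)=S(h_1)h_2=\varepsilon(h)1$. Its right ideals are the left ideals of $H$, so the first case applies and $S$ is bijective. A left or right noetherian ring has no infinite direct sums on that side, so one-sided noetherian suffices. $\blacksquare$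

*Proof of Theorem 3.* If $S$ is injective and all $R_x\neq0$, then each $x^T$ has a left inverse by Lemma 9(2), its entries lie in $S(H)$ by Lemma 5, and $S(H)=H$ by (F2).

Conversely, let $S$ be bijective. Then $S^{-1}$ also reverses products, so (1) holds with $S^{-1}$ in place of $S$. Applied to $S(x)x=1$ and to $xS(x)=1$ it gives
$$S^{-1}(x)^T\,x^T=1,\qquad x^T\,S^{-1}(x)^T=1 .$$
So $x^T$ is invertible, $x^TH^n=H^n$, and $R_x=H\ne0$. $\blacksquare$

## Ore domains and free subalgebras

*Proof of Corollary 4.* **Step 1: the Ore case.** We reduce to Theorem 2. In a right Ore domain any two nonzero right ideals meet nontrivially, so there is no direct sum of even two of them, and Theorem 2 applies. The left Ore case is the same with left ideals.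

**Step 2: a domain that is not right Ore contains a free algebra on two generators.** This is Jategaonkar's argument; it gives the second claim by contraposition. Let $y,z\in H$ be nonzero with $yH\cap zH=0$, and suppose that they do not generate a free algebra freely. Take a nonzero noncommutative polynomial of minimal degree that vanishes at $(y,z)$. Sort its monomials by their first letter:
$$c+yf+zg=0\quad\text{in }H,\qquad c\in\mathbb k,$$
where $f,g$ are polynomials in $y,z$; each, if nonzero, is of smaller degree than the chosen polynomial.

- Multiply on the right by $z$: $yfz+z(gz+c)=0$. So $yfz\in yH\cap zH=0$. Since $H$ is a domain, $f(y,z)=0$, and by minimality $f$ is the zero polynomial.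
- Multiply on the right by $y$: $y(c+fy)+zgy=0$. So $zgy\in yH\cap zH=0$, hence $g(y,z)=0$, and $g$ is the zero polynomial.
- What remains is $c=0$ in $H$, so the polynomial was zero, a contradiction.

So a Hopf domain with no free subalgebra on two generators is right Ore, and by Step 1 its antipode is bijective.

**Step 3: growth.** This step covers the stated examples. If $\operatorname{GKdim}H<d<\infty$, then for every finite-dimensional $V\ni1$ we have $\dim V^m\le m^d$ for large $m$, so $\limsup_m(\dim V^m)^{1/m}\le1$; thus finite GK-dimension implies locally subexponential growth. If $H$ contained a free subalgebra on $y,z$, then $V=\operatorname{span}(1,y,z)$ would have $\dim V^m=2^{m+1}-1$, whose $m$-th root tends to $2$. So an algebra of locally subexponential growth contains no such free subalgebra. $\blacksquare$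

**Remark.** A finiteness hypothesis cannot simply be dropped, by the examples of Takeuchi and Schauenburg. Read contrapositively, Theorem 2 says something about all such examples: every Hopf algebra with non-bijective antipode contains an infinite direct sum of nonzero right ideals and an infinite direct sum of nonzero left ideals.
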